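# Densest packings of $n$ unit discs are Groemer packings

## 1. Hulls of disc packings, Groemer packings, Wegner packings

Everything takes place in the Euclidean plane $\mathbb E^2$, and $B^2$ is the closed unit disc centred at the origin. For a convex compact set $C$ let $A(C)$ be its area and $P(C)$ its perimeter; if $C$ is a segment, $P(C)$ means *twice* its length.

**Definition (packing and its hulls).** Take $n\ge2$ non-overlapping unit discs, that is, $n$ centres with pairwise distances at least $2$. Let $C_n$ be the convex hull of the centres and $D$ the convex hull of the discs, so $D=C_n+B^2$.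

Around $C_n$ one sees a strip of width $1$ along each side and a circular sector at each vertex; the sectors fit together to a full disc. Hence
$$A(D)=A(C_n)+P(C_n)+\pi .$$
Example: for two discs with centres at distance $d$, $D$ is a stadium of area $2d+\pi$. This is the formula with $A(C_2)=0$ and $P(C_2)=2d$, and it explains the convention for segments.

**Definition (densest packing).** A packing of $n$ unit discs is densest if it minimizes $A(D)$ among all packings of $n$ unit discs; equivalently, it maximizes the density $n\pi/A(D)$.

Example: for $n=2$ the area $2d+\pi$ with $d\ge2$ is smallest for $d=2$, so the densest packing is a pair of touching discs, with $A(D)=4+\pi$.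

**Definition (Groemer packing).** A Groemer packing is a packing whose centres are exactly the points of a regular triangular lattice of edge length $2$ that lie in a convex polygon $C_n$ with at most six sides, each side being parallel to an edge of the lattice triangles. The polygon may degenerate to a segment.

Examples: seven centres in rows of $2,3,2$ (a regular hexagon with its centre), or three touching discs in a row. Four centres at the corners of a square of side $2$ do not form a Groemer packing, because the square has right angles.

We recall Pick's formula for this lattice. The lattice has fundamental area $2\sqrt3$. If a polygon with lattice vertices has $I$ interior and $B$ boundary lattice points, then $A/(2\sqrt3)=I+B/2-1$. If the sides are in lattice directions, then $B=P/2$, so the polygon contains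
$$I+B=\frac{A}{2\sqrt3}+\frac P4+1\tag{1}$$
lattice points. For a segment with $k$ lattice points, $A=0$, $P=4(k-1)$, and (1) is again correct. Example: for the hexagon with rows $2,3,2$ we have $A=6\sqrt3$, $P=12$, and $3+3+1=7$.

Throughout, put
$$\kappa=2-\sqrt3\approx0.26795,\qquad p(n)=\left\lceil\sqrt{12n-3}-3\right\rceil,\qquad W_n=2\sqrt3\,(n-1)+\kappa\,p(n)+\pi .$$
Note that $\kappa$ is the area of half a square of side $2$ minus the area of an equilateral triangle of side $2$. This will matter.

**Definition (Wegner packing).** A Wegner packing of $n$ discs is a Groemer packing with $P(C_n)=2p(n)$.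

Example: $p(7)=\sqrt{81}-3=6$, and the hexagon has $P=12$, so it is a Wegner packing. Three discs in a row have $P=8$, whereas $p(3)=\lceil\sqrt{33}-3\rceil=3$; this Groemer packing is not a Wegner packing.

**Definition (excess).** For a packing of $n$ discs let
$$F=\frac{A(C_n)+P(C_n)-2\sqrt3\,(n-1)}{\kappa},\qquad\text{so}\qquad A(D)=2\sqrt3\,(n-1)+\kappa F+\pi .$$

Thus $A(D)=W_n$ means $F=p(n)$, and $A(D)=W_n+\kappa$ means $F=p(n)+1$. For a Groemer packing, (1) gives $2\sqrt3(n-1)=A+\frac{\sqrt3}2P$, so $\kappa F=P(1-\frac{\sqrt3}2)=\frac{\kappa}{2}P$, and therefore
$$F=\tfrac12P(C_n)\in\mathbb Z\qquad\text{for Groemer packings.}\tag{2}$$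
Examples: the square of side $2$ has $A+P-6\sqrt3=12-6\sqrt3=6\kappa$, so $F=6$. The rhombus of two lattice triangles has $P=8$, so $F=4$.

## 2. Two bounds at distance $2-\sqrt3$ and the statement between them

The following two theorems are known, and we use them without proof.

**Theorem A (Wegner's inequality).** If $D$ is the convex hull of $n$ non-overlapping unit discs, then
$$A(D)\ge 2\sqrt3\,(n-1)+(2-\sqrt3)\left\lceil\sqrt{12n-3}-3\right\rceil+\pi=W_n,$$
with equality if and only if the packing is a Wegner packing.

**Theorem B.** For any $n\ge2$ there exists a Groemer packing of $n$ unit discs with $A(D)\le W_n+2-\sqrt3$.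

So the minimum of $A(D)$ lies in $[W_n,W_n+\kappa]$, that is, the minimal excess lies in $[p(n),p(n)+1]$. Must an optimal packing be a lattice packing? By (2) its excess would then be an integer, hence $p(n)$ or $p(n)+1$, with nothing in between. This is Conjecture 1.5 in "Note on an inequality of Wegner" (http://www.renyi.hu/~carlos/wegner.pdf):

*Any densest packing of $n$ unit discs is some Groemer packing. In other words, if $D$ is the convex hull of $n$ unit discs in a densest packing, then equality holds either in Theorem A or in Theorem B.*

We prove that it is true.

**Theorem 1 (Conjecture 1.5).** Every densest packing of $n\ge2$ unit discs is a Groemer packing, and its hull satisfies $A(D)=W_n$ or $A(D)=W_n+\kappa$.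

**Theorem 2 (all packings).** If a packing of $n\ge2$ unit discs has $A(D)\le W_n+\kappa$, then either (i) it is a Groemer packing with $P(C_n)=2(p(n)+1)$, or (ii) a Wegner packing of $n$ discs exists. Hence, if no Wegner packing of $n$ discs exists, every packing has $A(D)\ge W_n+\kappa$, with equality if and only if it is a Groemer packing with $P(C_n)=2(p(n)+1)$.

**Theorem 3 (supplement, not used for Theorems 1 and 2).** Let $\nu(n)=\lceil\sqrt{12n-3}\,\rceil^2-(12n-3)$. Then $\min A(D)=W_n$ if $\nu(n)$ is not of the form $9^k(3m+2)$ with integers $k,m\ge0$, and $\min A(D)=W_n+\kappa$ otherwise. The densest packings are exactly the Groemer packings with $P(C_n)=2p(n)$ in the first case, and exactly those with $P(C_n)=2(p(n)+1)$ in the second.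

**Theorem 2 implies Theorem 1.** A densest packing has $A(D)\le W_n+\kappa$ by Theorem B, so Theorem 2 applies. In case (i) it is Groemer with $F=p(n)+1$, that is, $A(D)=W_n+\kappa$. In case (ii) the minimum of $A(D)$ is $W_n$ by Theorem A, so our densest packing has $A(D)=W_n$ and is a Wegner packing, again by Theorem A.

Alternative (ii) speaks about *some other* packing, and this cannot be avoided. Two discs at distance $2+t$ with small $t>0$ have $F=(4+2t-2\sqrt3)/\kappa=2+2t/\kappa$, strictly between $p(2)=2$ and $p(2)+1$, and they are not a Groemer packing. So from a slightly loose packing the proof has to *build* a Wegner packing with the same number of discs.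

## 3. Few discs, and collinear centres

For small $n$ one can look for a Wegner packing by hand. If there is one, Theorem A settles that $n$.

| $n$ | $\sqrt{12n-3}-3\approx$ | $p(n)$ | Groemer polygon with $P=2p(n)$ |
|---|---|---|---|
| 2 | 1.58 | 2 | segment with two points |
| 3 | 2.74 | 3 | triangle |
| 4 | 3.71 | 4 | rhombus |
| 5 | 4.55 | 5 | rows $3,2$ |
| 6 | 5.31 | 6 | rows $3,2,1$ |
| 7 | 6 | 6 | rows $2,3,2$ |
| 8 | 6.64 | 7 | rows $2,3,3$ |

In each non-degenerate row $P/2$ is the number of lattice points on the boundary; for $n=8$, seven of the eight points lie on the boundary. So all these $n$ are easy. A number $n$ without any Wegner packing is less visible; $n=121$ is one, as we shall see in Section 10.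

**Collinear centres.** The purpose of this step is to dispose of $A(C_n)=0$ in Theorem 2. If the centres are collinear, then $P(C_n)\ge4(n-1)$, so $F\ge(4-2\sqrt3)(n-1)/\kappa=2(n-1)$. Since $p(n)<\sqrt{12n-3}-2$, the inequality $2(n-1)>p(n)+1$ follows once $2n-1\ge\sqrt{12n-3}$, that is, $4n^2-16n+4\ge0$, which holds for $n\ge4$. So for $n\ge4$ collinear packings violate $A(D)\le W_n+\kappa$. For $n=2,3$ a Wegner packing exists by the table, which is (ii).

From now on the centres are not collinear, so $n\ge3$. We fix a packing with $A(D)\le W_n+\kappa$, that is, $F\le p+1$ with $p=p(n)$, and write $C=C_n$.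

**Saturation.** This step says that $C$ has no large hole: *no $z\in C$ has distance $\ge2$ from all centres.* Otherwise we could add a disc centred at $z$, giving $n+1$ non-overlapping discs with the same hull $D$, because $z\in C$. By Theorem A, and since $p(\cdot)$ is non-decreasing, $A(D)\ge W_{n+1}\ge W_n+2\sqrt3>W_n+\kappa$, a contradiction.

## 4. Counting on the Delaunay triangulation, and two ways it breaks

Recall that a Delaunay triangulation of the centres is a triangulation of $C$ that uses all centres as vertices and has no centre inside the circumcircle of any of its triangles. Consequently the two angles opposite a common edge sum to at most $\pi$: if the sum exceeded $\pi$, the apex of one triangle would lie inside the circumcircle of the other. Example: a square can be cut along either diagonal, and the two opposite angles sum to exactly $\pi$.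

The natural first approach is to compare areas triangle by triangle. Let $H_0$ be the graph of a Delaunay triangulation, with $b$ boundary edges and $f$ triangles. Euler's formula $n-e+f=1$ and $2e=3f+b$ give $f=2n-2-b$, hence
$$\kappa F=\sum_T(\operatorname{area}T-\sqrt3)+\bigl(P(C)-2b\bigr)+\kappa b .$$
All edges have length at least $2$, so $P(C)-2b\ge0$. If we also knew that every triangle has area at least $\sqrt3$ and that $b\ge p$, we would have $F\ge p$, with good control of equality. In a packing made of equilateral triangles this is the right count: $F=b$. In general both claims fail.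

* *Areas.* For centres $(-2,0),(2,0),(0,\varepsilon)$ with small $\varepsilon>0$ the triangle has area $2\varepsilon<\sqrt3$. Flat obtuse triangles along the boundary ruin the area comparison.
* *Boundary edges.* Take an equilateral triangle of side $2\sqrt3$ and its centroid, which has distance $2$ from the corners. Then $n=4$ and $b=3<4=p(4)$. Here all three triangles have area $\frac12\cdot2\cdot2\sin120^\circ=\sqrt3$, so the areas do not compensate either. All of the large excess $F=(3\sqrt3+6\sqrt3-6\sqrt3)/\kappa=3\sqrt3/\kappa\approx19.4$ sits in the long boundary edges and in $b$.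

The repair has two parts. Obtuse triangles at the boundary will be stripped off, so that their long outer edge is traded for two shorter ones (Section 6). And instead of $b\ge p$ we prove a lower bound for the number of boundary edges that is allowed to be wrong by an amount measured by how far the triangles are from equilateral (Section 5). That same amount will be paid back, twice over, by area (Section 7).

## 5. Deviation from equilateral and a peeling lemma

**Definition (deviation).** For a triangle $T$ let $\operatorname{dev}(T)=\max_\alpha\left|\frac{3\alpha}\pi-1\right|$, over its three angles $\alpha$.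

Examples: an equilateral triangle has $\operatorname{dev}=0$. A *half-square* (right isosceles with legs $2$) has $\operatorname{dev}=\max(\frac12,\frac14)=\frac12$. Angles $120^\circ,30^\circ,30^\circ$ give $\operatorname{dev}=1$.

**Definition (the class $\mathcal H$, and $\Phi$).** $\mathcal H$ is the class of finite straight-line plane graphs all of whose bounded faces are open triangles bounded by exactly three edges of the graph. For $H\in\mathcal H$ with $N$ vertices and $e$ edges let $\operatorname{Dev}(H)$ be the sum of $\operatorname{dev}(T)$ over the bounded faces and
$$\Phi(H)=3N-e+\lfloor\operatorname{Dev}(H)\rfloor\in\mathbb Z .$$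

Examples: every triangulation is in $\mathcal H$, and so is every tree drawn with straight edges. The graph of a square without diagonal is not. For the hexagon with rows $2,3,2$: $N=7$, $e=12$, $\Phi=9=\sqrt{12\cdot7-3}$. For the triangle with centroid of Section 4: $N=4$, $e=6$, $\operatorname{Dev}=3$, $\Phi=9$; without the last term we would only have $3N-e=6<\sqrt{45}$.

**Lemma 1.** $\Phi(H)\ge\sqrt{12N-3}$ for every $H\in\mathcal H$ with $N\ge1$.

The proof is an induction that peels off the boundary cycle. If all faces are equilateral, a boundary vertex with interior angle $\theta_v$ lies in exactly $3\theta_v/\pi$ faces, and one can count the edges that disappear. If they are not, that count is off. The point that saves the argument is that the *total* error is an integer, and is at most the sum of the deviations of the faces that disappear; this is why a floor can stand in $\Phi$.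

**Start of the induction.** $N=1$: $3\ge3$. A single edge ($N=2$): $\Phi=5\ge\sqrt{21}$. Now let $N\ge2$, $H$ not a single edge, and assume the lemma for fewer vertices.

**Step (a): $H$ is disconnected or has a cut vertex.** We split $H$ and add. Write $H=H_1\cup H_2$ with no common edges and $s\in\{0,1\}$ common vertices, where both parts have fewer vertices than $H$, and $N_i\ge2$ if $s=1$: for disconnected $H$ take one component and the rest, and for a cut vertex $v$ take one component of $H-v$ together with $v$, and the rest together with $v$. Every cycle of $H$ lies in $H_1$ or in $H_2$.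

We check that $H_1\in\mathcal H$; the same works for $H_2$. Let $\varphi$ be a bounded face of $H_1$, $\varepsilon$ an edge on its boundary, and $\tau$ the face of $H$ next to $\varepsilon$ on the side of $\varphi$. Since $\tau$ is connected, misses $H_1$ and meets $\varphi$, we have $\tau\subset\varphi$. So $\tau$ is bounded, hence a triangle. Its boundary 3-cycle contains $\varepsilon\in H_1$, so it lies in $H_1$. Thus $\tau$ is open and also closed in the complement of $H_1$, so $\tau$ is a whole face of $H_1$, and $\varphi=\tau$. Conversely, each bounded face of $H$ has its boundary 3-cycle in exactly one $H_i$, and by the same open-and-closed argument is a face of that $H_i$. Therefore $\operatorname{Dev}(H)=\operatorname{Dev}(H_1)+\operatorname{Dev}(H_2)$. With $N=N_1+N_2-s$, $e=e_1+e_2$ and $\lfloor x+y\rfloor\ge\lfloor x\rfloor+\lfloor y\rfloor$,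
$$\Phi(H)\ge\Phi(H_1)+\Phi(H_2)-3s\ge a+b-3s,\qquad a=\sqrt{12N_1-3}\ge3,\quad b=\sqrt{12N_2-3}\ge3 .$$
If $s=0$, then $(a+b)^2\ge a^2+b^2+3=12N-3$. If $s=1$, then $12N-3=12(N_1+N_2-1)-3=a^2+b^2-9$, and
$$(a+b-3)^2-(a^2+b^2-9)=2ab-6a-6b+18=2(a-3)(b-3)\ge0 .$$
Either way $\Phi(H)\ge\sqrt{12N-3}$.

**Step (b): $H$ is 2-connected, $N\ge3$.** This is the peeling. The outer face is bounded by a simple cycle $Z$ with $m$ vertices, and all other vertices lie inside $Z$. With $f$ bounded faces, $N-e+f=1$ and $2e=3f+m$ give $e=3N-3-m$, so
$$\Phi(H)=m+3+\lfloor\operatorname{Dev}(H)\rfloor\ge m+3 .\tag{3}$$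
If $m=N$, then $\Phi(H)\ge N+3\ge\sqrt{12N-3}$, because $(N+3)^2-12N+3=(N-3)^2+3>0$.

Now let $m<N$ and let $H'=H-V(Z)$, with $N'=N-m\ge1$ vertices and $e'$ edges.

*$H'$ belongs to $\mathcal H$, and its bounded faces are exactly the bounded faces of $H$ without vertices on $Z$.* The outer face of $H$, together with $Z$ and all open edges having an endpoint on $Z$, is a connected set disjoint from $H'$, so it lies in the unbounded face of $H'$. Hence a bounded face $\varphi$ of $H'$ misses $H'$, $Z$ and all edges with an endpoint on $Z$; that is, it misses $H$. So $\varphi$ lies in a face of $H$; that face misses $H'$, so it lies in a face of $H'$; hence the two coincide. So $\varphi$ is a bounded face of $H$, a triangle, with boundary in $H'$, and its three vertices are not on $Z$. Conversely, a bounded face of $H$ without vertices on $Z$ has its boundary in $H'$, and is open and closed in the complement of $H'$, so it is a face of $H'$.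

*Counting the lost edges.* For $v\in Z$ let $\theta_v$ be the interior angle of $Z$ at $v$ and $\tau_v=\deg v-1$ the number of bounded faces at $v$. Let $q$ be the number of edges that join two vertices of $Z$ but are not on $Z$. The lost edges are those with an endpoint on $Z$; in $\sum_{v\in Z}\deg v$ the $m+q$ edges with both ends on $Z$ are counted twice. So
$$e-e'=\sum_{v\in Z}\deg v-(m+q)=\sum_{v\in Z}\tau_v-q .$$
Since $\sum_{v\in Z}\theta_v=(m-2)\pi$,
$$\sum_{v\in Z}\tau_v=3(m-2)+S,\qquad S=\sum_{v\in Z}\Bigl(\tau_v-\frac{3\theta_v}\pi\Bigr)=\sum_Ts_T,\qquad s_T=\sum_{v\in T\cap Z}\Bigl(1-\frac{3\alpha_v(T)}\pi\Bigr),$$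
where $T$ runs over the bounded faces, $v$ over the vertices of $T$ on $Z$, and $\alpha_v(T)$ is the angle of $T$ at $v$. The first equation shows that $S$ is an *integer*. Also $|s_T|\le\operatorname{dev}(T)$: if $T$ has one vertex on $Z$, with angle $\alpha$, then $s_T=1-3\alpha/\pi$; if it has two, with third angle $\alpha$, then $s_T=2-3(\pi-\alpha)/\pi=3\alpha/\pi-1$; if it has three, $s_T=3-3=0$. Only faces with a vertex on $Z$ contribute, so $S\le\operatorname{Dev}(H)-\operatorname{Dev}(H')$. As $S$ is an integer,
$$\lfloor\operatorname{Dev}(H)\rfloor\ge\lfloor\operatorname{Dev}(H')\rfloor+S .$$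

*Conclusion.* Inserting $e=e'+3m-6+S-q$,
$$\Phi(H)=3N'+3m-(e'+3m-6+S-q)+\lfloor\operatorname{Dev}(H)\rfloor\ge\Phi(H')+6\ge6+\sqrt{12N'-3} .$$
Write $\Phi=\Phi(H)$. By (3), $m\le\Phi-3$, so
$$(\Phi-6)^2\ge12(N-m)-3\ge12N-12\Phi+33,$$
which simplifies to $\Phi^2\ge12N-3$. $\square$

In the hexagon with rows $2,3,2$ the peeling removes the outer six vertices and leaves one point: $\Phi$ drops from $9$ to $3$, exactly by $6$.

## 6. Stripping obtuse triangles from the Delaunay triangulation

Back to the fixed packing. Let $H_0$ be the graph of a Delaunay triangulation of the centres.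

**Definition (stripping).** If an edge has the outer face on one side, and on the other side a bounded face $T$ in which it is opposite an obtuse angle, delete that edge. Repeat as long as possible. The final graph is called $H$.

The graph stays connected, since the other two edges of $T$ remain and join the ends of the deleted edge. The face $T$ merges with the outer face and no other face changes, so all graphs obtained lie in $\mathcal H$ and have all $n$ centres as vertices. The bounded faces of $H$ are Delaunay triangles. Example: for the triangle with centroid of Section 4 all three outer edges are deleted, and $H$ is a star with three edges of length $2$.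

**Step 1: the cost of stripping.** We keep track of area plus boundary length. Let $\Lambda$ denote the sum of the lengths of the edge-sides incident with the outer face; an edge with the outer face on both sides counts twice. At the start, (area of bounded faces) $+\,\Lambda=A(C)+P(C)$. Stripping $T$, with sides $a,b$ at the obtuse angle $\gamma$ and opposite side $\ell$, removes the area $\frac12ab\sin\gamma$ and replaces $\ell$ by $a+b$ in $\Lambda$. So it lowers the sum by
$$y_T=\tfrac12ab\sin\gamma+\ell-a-b .$$
By the law of cosines $(a+b)^2-\ell^2=2ab(1+\cos\gamma)=2ab\sin\gamma\cot(\gamma/2)$, so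
$$y_T=ab\sin\gamma\Bigl[\tfrac12-\frac{2\cot(\gamma/2)}{a+b+\ell}\Bigr].$$
Since $\gamma>\pi/2$, $\cot(\gamma/2)<1$, and $a+b+\ell>4$; so the bracket is positive. For fixed $\gamma$, $\ell^2=a^2+b^2-2ab\cos\gamma$ increases in $a$ and in $b$, because $\cos\gamma<0$. Hence the bracket increases in $a$ and $b$, so does the positive factor $ab\sin\gamma$, and so does $y_T$. Putting $a=b=2$, $\ell=4\sin\frac\gamma2$ we get
$$y_T>0,\qquad y_T\ge g(\gamma):=2\sin\gamma+4\sin\tfrac\gamma2-4 .\tag{4}$$

**Step 2: the excess as sides plus area plus length.** Let $L$ be the number of edge-sides of $H$ on the outer face, and $f$ its number of bounded faces. From $n-e+f=1$ and $2e=3f+L$,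
$$L=3n-3-e(H),\qquad f=2n-2-L .$$
Now $A(C)+P(C)=\sum_{T\in H}\operatorname{area}T+\Lambda(H)+\sum_{\text{stripped}}y_T$. Subtract $2\sqrt3(n-1)=\sqrt3f+\sqrt3L$ and write $-\sqrt3L=\kappa L-2L$. This gives
$$F=L+X+Y,\quad X=\frac1\kappa\sum_{T\in H}(\operatorname{area}T-\sqrt3),\quad Y=\frac1\kappa\Bigl(\sum_{\text{stripped}}y_T+\Lambda(H)-2L\Bigr)\ge0 .\tag{5}$$
Moreover $Y=0$ if and only if nothing is stripped and all edge-sides on the outer face have length $2$. Check on the star: $L=6$, $X=0$, each $y_T=\sqrt3+2\sqrt3-4$, so $F=6+(9\sqrt3-12)/\kappa=3\sqrt3/\kappa$, as before.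

**Step 3: the peeling lemma for $H$.** Here $\Phi(H)=3n-e(H)+\lfloor\operatorname{Dev}(H)\rfloor=L+3+\lfloor\operatorname{Dev}(H)\rfloor$ is an integer, so Lemma 1 gives
$$L+\lfloor\operatorname{Dev}(H)\rfloor\ge p .\tag{6}$$
The floor is useful: if $\operatorname{Dev}(H)<1$, then $L\ge p$ with no loss at all. From a bound without the floor, $L+\operatorname{Dev}(H)\ge\sqrt{12n-3}-3$, we could not exclude $L=p-1$ with a small positive deviation.

**Step 4: all faces of $H$ have circumradius less than $2$.** This is what stripping and saturation achieve together. Let $T$ be an obtuse face of $H$ with obtuse angle $\gamma$ opposite its longest side $c$ and circumradius $R$. Since no further stripping is possible, there is a bounded face $T'$ of $H$ across $c$. Its angle $\delta$ opposite $c$ satisfies $\delta\le\pi-\gamma<\frac\pi2$ by the Delaunay property. So $\sin\delta\le\sin\gamma$, and $c=2R\sin\gamma=2R'\sin\delta$ gives $R'\ge R$. If $T'$ is again obtuse, its longest side is longer than $c$, since $c$ is opposite an acute angle of $T'$. So we may iterate, and since the longest sides strictly increase, we end at a non-obtuse face, with circumradius at least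 $R$. Its circumcentre lies in the closed face, hence in $C$, and by the empty-circumcircle property it has distance at least the circumradius from all centres. By saturation this circumradius is less than $2$. Hence all faces have $R<2$.

Consequently every angle of a face has sine at least $2/(2R)>\frac12$, so it is greater than $\pi/6$; and as the other two angles are greater than $\pi/6$, it is less than $2\pi/3$.

## 7. Area pays twice for deviation: $X\ge2\operatorname{Dev}(H)$

**Lemma 2.** $X\ge2\operatorname{Dev}(H)$, with equality if and only if every face of $H$ is an equilateral triangle of side $2$ or a half-square.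

Put $h(T)=\operatorname{area}(T)-\sqrt3-2\kappa\operatorname{dev}(T)$, so that $\kappa(X-2\operatorname{Dev}(H))=\sum_Th(T)$. The factor $2$ is dictated by the half-square, where $\operatorname{area}-\sqrt3=\kappa$ and $\operatorname{dev}=\frac12$, so $h=0$.

One would like $h(T)\ge0$ for every face. This is true for non-obtuse faces and false for obtuse ones: for sides $2,2$ enclosing $110^\circ$, $\operatorname{area}-\sqrt3\approx0.147$, while $2\kappa\operatorname{dev}=\frac53\kappa\approx0.447$. The way out is that an obtuse face of $H$ has a neighbor across its long side, which is then large; the neighbor pays.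

**Step A: non-obtuse faces have $h\ge0$.** Let the angles be $\alpha\le\beta\le\gamma\le\frac\pi2$. Then $\operatorname{dev}(T)=\max\left(\frac{3\gamma}\pi-1,\,1-\frac{3\alpha}\pi\right)$. We bound the area against each of the two terms.

*First term.* $\operatorname{area}\ge2\sin\gamma$, with equality iff the two sides at $\gamma$ are $2$. On $[\frac\pi3,\frac\pi2]$ the strictly concave function $2\sin$ lies above its chord from $\sqrt3$ to $2$:
$$2\sin\gamma-\sqrt3\ge2\kappa\Bigl(\frac{3\gamma}\pi-1\Bigr),\qquad\text{with equality iff }\gamma\in\{\tfrac\pi3,\tfrac\pi2\}.\tag{7}$$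

*Second term.* If $\alpha<\frac\pi3$, then $\operatorname{area}-\sqrt3>2\kappa(1-\frac{3\alpha}\pi)$. Indeed, the side opposite $\alpha$ is at least $2$, so
$$\operatorname{area}\ge\frac{2\sin\beta\sin\gamma}{\sin\alpha}=\frac{\cos(\gamma-\beta)+\cos\alpha}{\sin\alpha} .$$
* Let $\alpha\ge\frac\pi4$. Since $\beta\ge\alpha$, $0\le\gamma-\beta=\pi-\alpha-2\beta\le\pi-3\alpha$. Hence $\operatorname{area}\ge\frac{\cos\alpha-\cos3\alpha}{\sin\alpha}=2\sin2\alpha=2\sin(\pi-2\alpha)$. As $\pi-2\alpha\in[\frac\pi3,\frac\pi2]$, (7) gives $\operatorname{area}-\sqrt3\ge4\kappa(1-\frac{3\alpha}\pi)>2\kappa(1-\frac{3\alpha}\pi)$.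
* Let $\frac\pi6<\alpha<\frac\pi4$. Since $\gamma\le\frac\pi2$, $0\le\gamma-\beta=2\gamma+\alpha-\pi\le\alpha$. Hence $\operatorname{area}\ge2\cot\alpha>2$, and $\operatorname{area}-\sqrt3>\kappa>2\kappa(1-\frac{3\alpha}\pi)$, the last because $\alpha>\frac\pi6$.

So $h(T)\ge0$. If $\alpha=\frac\pi3$, $T$ is equilateral, $\operatorname{dev}(T)=0$, and $h(T)=0$ iff the side is $2$. If $\alpha<\frac\pi3$ and $h(T)=0$, then the second bound is strict, so $\operatorname{dev}(T)=\frac{3\gamma}\pi-1$ and equality holds in the first bound: $\gamma=\frac\pi2$ and the legs are $2$. Conversely the half-square has $h=0$. So $h(T)=0$ exactly for equilateral triangles of side $2$ and half-squares.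

**Step B: how negative an obtuse face can be.** Let $\gamma\in(\frac\pi2,\frac{2\pi}3)$ be the obtuse angle and $u=-\cos\gamma\in(0,\frac12)$. The other angles lie in $(\frac\pi6,\frac\pi2)$, so they contribute less than $\frac12$ in modulus, and $\operatorname{dev}(T)=\frac{3\gamma}\pi-1>\frac12$. With $\operatorname{area}\ge2\sin\gamma$,
$$h(T)\ge-\mathcal D(\gamma),\qquad\mathcal D(\gamma)=\sqrt3+\kappa\Bigl(\frac{6\gamma}\pi-2\Bigr)-2\sin\gamma .$$
$\mathcal D$ is strictly convex on $[\frac\pi2,\frac{2\pi}3]$ with $\mathcal D(\frac\pi2)=0$ and $\mathcal D(\frac{2\pi}3)=2\kappa$, so it lies below its chord: $\mathcal D(\gamma)<\frac{12\kappa}\pi(\gamma-\frac\pi2)=\frac{12\kappa}\pi\arcsin u$. By convexity of $\arcsin$ on $[0,\frac12]$, $\arcsin u\le\frac\pi3u$. Therefore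
$$h(T)>-4\kappa u>-2\kappa,\qquad c^2\ge8+8u,\tag{8}$$
where $c$ is the longest side; the second part is the law of cosines with both sides at $\gamma$ at least $2$.

Call an obtuse face $T$ *poor* if $h(T)\le0$, and assign it to the face $T'$ of $H$ across its longest side, which exists by Step 4 of Section 6. (The $110^\circ$ triangle above has $h\approx-0.30$, so as a face it would be poor.)

**Step C: the receiving face $T'$ is obtuse.** We show that $T'$ is not poor, receives only one face, and can pay. Let $\gamma'$ be its obtuse angle. By Step 4 of Section 6, the shared side $c>2\sqrt2$ is opposite an acute angle of $T'$, whose sine is $c/(2R')>\frac{\sqrt2}2$; so that angle exceeds $\frac\pi4$. The other acute angle exceeds $\frac\pi6$. So $\gamma'<\frac{7\pi}{12}$ and $\operatorname{dev}(T')=\frac{3\gamma'}\pi-1<\frac34$. Since $c$ is one of the two sides at $\gamma'$,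
$$\operatorname{area}(T')\ge\tfrac12\cdot2\cdot2\sqrt2\,\sin\gamma'>2\sqrt2\,\sin\tfrac{7\pi}{12}=\sqrt3+1 .$$
Thus $h(T')>1-\frac32\kappa>0$, so $T'$ is not poor. It receives only one poor face, since two would force both its acute angles to exceed $\frac\pi4$. And $h(T')+h(T)>1-\frac32\kappa-2\kappa>0$, because $3.5\,\kappa<0.94$.

**Step D: the receiving face $T'$ is non-obtuse.** Let it receive $k\in\{1,2,3\}$ poor faces $T_i$ with parameters $u_i\in(0,\frac12)$ across sides $c_i$, so $c_i^2\ge8+8u_i$. Its angles lie in $(\frac\pi6,\frac\pi2]$, so $\operatorname{dev}(T')\le\frac12$ and $h(T')\ge\operatorname{area}(T')-2$. By (8), it suffices to show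
$$\operatorname{area}(T')\ge2+4\kappa\sum_iu_i ;\tag{9}$$
then $h(T')+\sum_ih(T_i)>0$.

*A monotonicity tool.* If a triangle has squared sides $A,B,C'$, then $16\operatorname{area}^2=Q(A,B,C'):=2AB+2BC'+2C'A-A^2-B^2-C'^2$. Call a triple of non-negative numbers non-obtuse if each entry is at most the sum of the other two; these triples form a convex cone. On it $\partial_AQ=2(B+C'-A)\ge0$, and likewise for $B$ and $C'$. So if two triples of the cone are ordered coordinatewise, their $Q$-values are ordered in the same way: move along the segment between them, which stays in the cone.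

*$k=1$.* Let $c=c_1$, $u=u_1$. The altitude on $c$, of length $\eta$, has its foot on the side, since the base angles are non-obtuse; let it cut $c$ into parts $r\le c-r$. Since the sides are at least $2$, $\eta^2\ge4-r^2$. Since the apex is non-obtuse, $2\eta^2+r^2+(c-r)^2\ge c^2$, that is, $\eta^2\ge r(c-r)$. On $0\le r\le c/2$ the first bound decreases in $r$ and the second increases; they agree at $r=4/c$, which is at most $c/2$ as $c^2\ge8$. Hence $\eta^2\ge4-16/c^2$, and $\operatorname{area}=\frac12c\eta\ge\sqrt{c^2-4}\ge2\sqrt{1+2u}$. This is at least $2+4\kappa u$, because $(1+2\kappa u)^2\le1+2u$ amounts to $4\kappa+4\kappa^2u\le2$, which is true.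

*$k=2$.* The triple $(4,8+8u_1,8+8u_2)$ is non-obtuse, since $8|u_1-u_2|\le4$ and $4\le16$, and it bounds the squared sides of $T'$ from below. Put $\sigma=u_1+u_2\in(0,1)$ and $d=u_1-u_2$. By monotonicity,
$$16\operatorname{area}^2\ge2\cdot4\,(16+8\sigma)-16-64d^2=64\bigl[\tfrac74+\sigma-d^2\bigr].$$
Here $|d|\le\sigma$, and $|d|\le1-\sigma$ because $|d|+\sigma=2\max u_i\le1$. So $d^2\le\sigma(1-\sigma)$ and $\operatorname{area}\ge\sqrt{7+4\sigma^2}$. This is at least $2+4\kappa\sigma$, because
$$7+4\sigma^2-(2+4\kappa\sigma)^2=3-16\kappa\sigma+(4-16\kappa^2)\sigma^2>0:$$
the leading coefficient is positive and the discriminant $256\kappa^2-12(4-16\kappa^2)=448\kappa^2-48$ is negative, as $\kappa^2<0.072$.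

*$k=3$.* The triple $(8+8u_1,8+8u_2,8+8u_3)$ is non-obtuse, since each entry is less than $12$ and the sum of the other two exceeds $16$; it bounds the squared sides from below. With $\tau=u_1+u_2+u_3\in(0,\frac32)$,
$$16\operatorname{area}^2\ge64\Bigl[3+2\tau+2\sum_{i<j}u_iu_j-\sum u_i^2\Bigr]\ge64\bigl(3+\tfrac32\tau\bigr),$$
using $u_i^2\le\frac12u_i$ and dropping the products. So $\operatorname{area}\ge2\sqrt{3+\frac32\tau}$. The square root is concave in $\tau$ and $2+4\kappa\tau$ is linear, so it suffices to compare at $\tau=0$, where $2\sqrt3>2$, and at $\tau=\frac32$, where $2\sqrt{5.25}>4.5>2+6\kappa$. This proves (9) in all cases.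

**Step E: summing up.** Form groups, each consisting of a receiving face and its poor faces. Receiving faces are never poor (Step C, and by definition in Step D), and each poor face is assigned to one face, so the groups are disjoint. Each group has a positive sum of $h$. Every other face has $h\ge0$; if it is obtuse and not poor, then $h>0$. Hence $\sum_Th(T)\ge0$, and equality forces that there are no groups and no obtuse faces, and that all faces are as listed in Step A. Conversely those faces have $h=0$. $\square$

## 8. From the three inequalities to Theorem 2

Write $\operatorname{Dev}=\operatorname{Dev}(H)$. We have $F=L+X+Y\le p+1$, $Y\ge0$, $L\ge p-\lfloor\operatorname{Dev}\rfloor$ by (6), and $X\ge2\operatorname{Dev}\ge0$ by Lemma 2.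

**Case 1: $\operatorname{Dev}\ge1$.** We show this is impossible. We have
$$F\ge p-\lfloor\operatorname{Dev}\rfloor+2\operatorname{Dev}+Y\ge p+\operatorname{Dev}+Y\ge p+1 .$$
As $F\le p+1$, equality holds throughout: $\operatorname{Dev}=1$, $Y=0$, $X=2$, $L=p-1$. So nothing is stripped, $H$ triangulates $C$, all boundary edges have length $2$, and by Lemma 2 all faces are equilateral of side $2$ or half-squares. Since a half-square has $\operatorname{dev}=\frac12$, there are exactly two half-squares. A hypotenuse has length $2\sqrt2$, so it is neither a boundary edge nor a side of an equilateral face; hence the two half-squares share it and form one square.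

At a vertex of the square, the square takes up $90^\circ$ and the remaining face angles are $60^\circ$ each. Since $360^\circ-90^\circ$ is not a multiple of $60^\circ$, all four vertices lie on $\partial C$; and since the angle there is at most $180^\circ$, each lies in at most one equilateral face. Suppose a side $vw$ of the square carries an equilateral face $vwz$. Another face containing $vz$ would be a second equilateral face at $v$, since $z$ is not a vertex of the square; so $vz$, and likewise $wz$, is a boundary edge. The faces of a triangulation of $C$ are connected through common edges, because the interior of $C$ minus finitely many points is connected. So $C$ is the square with equilateral triangles attached to some of its sides. No two of these sides are adjacent, since their common vertex would lie in two equilateral faces. Thus no side, one side, or two opposite sides carry triangles; all vertices lie on the boundary, and $n=L\in\{4,5,6\}$. But $p(4)=4$, $p(5)=5$, $p(6)=6$, contradicting $L=p-1$.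

**Case 2: $\operatorname{Dev}<1$.** Then $L\ge p$ by (6).

**Case 2a: $L\ge p+1$.** We obtain conclusion (i). From $L+X+Y\le p+1$ we get $L=p+1$ and $X=Y=0$. Then $2\operatorname{Dev}\le X=0$, so $\operatorname{Dev}=0$ and equality holds in Lemma 2; half-squares have positive deviation, so all faces are equilateral of side $2$. As $Y=0$, nothing is stripped, so the faces tile $C$ edge to edge. They are connected through common edges, so all centres lie in one triangular lattice and all faces are lattice triangles. Every lattice point of $C$ lies in a closed face, hence is a vertex of it, hence a centre. The sides of $C$ consist of lattice edges, and the angles of $C$ are multiples of $60^\circ$ below $180^\circ$, so the exterior angles are at least $60^\circ$ and there are at most six sides. The packing is Groemer, with $P(C)=2L=2(p+1)$.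

**Case 2b: $L=p$.** Then $X+Y\le1$, so $\operatorname{Dev}\le\frac12$ and $Y\le1$. We show that a Wegner packing of $n$ discs exists, which is (ii). The plan is to straighten $H$: map every face onto a lattice triangle so that the combinatorics is kept, and count lattice points in the image. For this, $H$ must look combinatorially like a convex piece of the lattice, and that is the content of the next three steps.

**Step 1: $H$ is 2-connected.** $H$ is connected. Suppose it had a cut vertex. As in Step (a) of Lemma 1, $H=H_1\cup H_2$ with $H_i\in\mathcal H$, $N_1+N_2=n+1$, $N_i\ge2$, and $\operatorname{Dev}(H_i)\le\operatorname{Dev}<1$. With $L_i=3N_i-3-e_i$ we have $L=3n-3-e=L_1+L_2$, and Lemma 1, applied to $H_i$, says $L_i+3\ge\sqrt{12N_i-3}$, so $L_i\ge p(N_i)$. The contradiction $L\ge p+1$ follows from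
$$p(N_1)+p(N_2)\ge p(N_1+N_2-1)+1\qquad(N_1,N_2\ge2),$$
which we now prove.
* $N_1=2$ (the case $N_2=2$ is symmetric): $p(2)=2$, so we need $p(N+1)\le p(N)+1$ for $N\ge2$. For $N=2$: $p(3)=3$. For $N\ge3$: $\sqrt{12N+9}-\sqrt{12N-3}\le\frac{12}{\sqrt{45}+\sqrt{33}}<1$.
* $N_1=N_2=3$: $3+3=p(5)+1$.
* $N_1\ge3$, $N_2\ge4$, up to order: with $a=\sqrt{12N_1-3}>5.74$ and $b=\sqrt{12N_2-3}>6.7$,
$$(a+b-4)^2-(a^2+b^2-9)=2(a-4)(b-4)-7>0,\qquad a^2+b^2-9=12n-3 .$$
So $p(N_1)+p(N_2)\ge a+b-6>(\sqrt{12n-3}-3)+1$, and being an integer it is at least $p(n)+1$.

Thus $H$ triangulates a closed disc $|H|$ whose boundary is a simple cycle $Z$ with $L=p$ edges.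

**Step 2: interior vertices have degree $6$.** For a vertex $v\notin Z$ the angles around $v$ sum to $2\pi$, so $6-\deg v=\sum_{T\ni v}\left(\frac{3\alpha_v(T)}\pi-1\right)$. This integer has modulus at most $\operatorname{Dev}<1$, so it is $0$.

**Step 3: boundary vertices lie in one, two or three faces.** For $v\in Z$ let $\theta_v$ be the interior angle of $Z$ and $\tau_v\ge1$ the number of faces at $v$. As in Step 2, $\left|\frac{3\theta_v}\pi-\tau_v\right|\le\operatorname{Dev}\le\frac12$. Suppose $\tau_v\ge4$. Then $\theta_v\ge\frac{7\pi}6>\pi$, so $v$ is an interior point of $C$, and in $H_0$ the faces at $v$ fill the full angle $2\pi$. The stripped triangles at $v$ have total angle $2\pi-\theta_v\in(0,\frac{5\pi}6]$. Consider the first stripped triangle $T$ having $v$ as a vertex. Before its removal all faces around $v$ were present, so no edge at $v$ bordered the outer face. Hence the deleted edge was opposite $v$, and the obtuse angle $\gamma$ of $T$ is at $v$, with $\frac\pi2<\gamma\le\frac{5\pi}6$. The function $g$ of (4) is concave on $(0,\pi)$, so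
$$y_T\ge\min\{g(\tfrac\pi2),g(\tfrac{5\pi}6)\}=\min\{2\sqrt2-2,\;4\sin75^\circ-3\}>0.8>\kappa,$$
and $Y\ge y_T/\kappa>1$, a contradiction. So $1\le\tau_v\le3$.

**Step 4: developing $H$ into the lattice.** Here we construct the straightening map. Fix a triangular lattice of edge length $2$ with its triangulation of the plane, and let $G$ be its group of orientation-preserving symmetries. $G$ acts simply transitively on the pairs (lattice triangle, vertex of it): translations move any lattice point to any other, and the six rotations about a lattice point permute the six triangles there simply transitively.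

Let $U=|H|\setminus Z$, an open disc. For $x\in U$ let the *open star* $V_x$ be the union of the open faces, open edges and vertices of $H$ whose closure contains $x$. It is an open face, or two open faces with their common open edge, or the open star of an interior vertex; in each case $V_x\subset U$. If $x'\in V_x$, then $V_{x'}\subset V_x$.

A *chart* on $V_x$ is a continuous map $V_x\to\mathbb E^2$ that maps each open face affinely and orientation-preservingly onto an open lattice triangle, vertices going to vertices, such that faces sharing an edge in $V_x$ go to distinct lattice triangles sharing the image edge. Example: on a single open face there are exactly three charts onto each lattice triangle, one for each cyclic matching of the vertices.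

A chart on one face extends uniquely across an edge to the adjacent face: the edge is already mapped, and the third vertex must go to the apex of the lattice triangle on the other side. Around an interior vertex, which has degree $6$ by Step 2, the six successive lattice triangles close up around a lattice point. Hence charts on $V_x$ exist, and each is determined by its restriction to one face, where it amounts to a pair (lattice triangle, vertex); so $G$ acts simply transitively on the charts on $V_x$. For $V_{x'}\subset V_x$, restriction commutes with $G$, so it is a bijection onto the charts on $V_{x'}$. Therefore the germs of charts form a covering space of $U$, trivial over each $V_x$ with fibre $G$. Since $U$ is simply connected, this covering has a global section: a map $f$ on $U$ that is a chart on every $V_x$.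

Extend $f$ affinely to every closed face. The extension is well defined: a boundary edge lies in one face only, and the faces at a boundary vertex $v$ form a sequence in which consecutive ones share an interior edge ending at $v$, along which the affine maps agree. So $f:|H|\to\mathbb E^2$ is continuous. Example: if $H$ is two slightly irregular triangles with a common edge, the image is the rhombus of two lattice triangles.

**Step 5: the image of the boundary turns left by $2\pi$ in total.** Traverse $Z$ counterclockwise. Its image is a closed path of $L=p$ lattice edges. At $v\in Z$ the faces of $H$ go to $\tau_v\in\{1,2,3\}$ consecutive lattice triangles around $f(v)$, to the left of the path. So the path turns left at $f(v)$ by $\pi-\tau_v\frac\pi3\in\{0,\frac\pi3,\frac{2\pi}3\}$. There are $f(H)=2n-2-L$ faces, writing $f(H)$ for their number, hence $3(2n-2-L)$ face corners, of which $6(n-L)$ are at interior vertices by Step 2. So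
$$\sum_{v\in Z}\tau_v=3(2n-2-L)-6(n-L)=3L-6,$$
and the total turning is $\pi L-\frac\pi3(3L-6)=2\pi$.

**Step 6: the path traverses once, counterclockwise, the boundary of a convex polygon $K$.** Merge consecutive edges with turn $0$. We get a closed polygon with edge directions $\varphi_1<\varphi_2<\dots<\varphi_k<\varphi_1+2\pi$ and all turns in $(0,\pi)$. Start at any edge and rotate so that its direction is $0$. The next edge has direction in $(0,\pi)$. As the directions increase from $0$ towards $2\pi$, the height first strictly increases (directions in $(0,\pi)$), is then constant on at most one edge (direction $\pi$), and then strictly decreases (directions in $(\pi,2\pi)$) until it returns to its initial value at the end of the path. So all vertices other than the endpoints of the starting edge lie strictly to the left of its line. Hence every edge is a full side of the convex hull $K$ of the vertices, with $K$ on its left, and different edges are different sides, as they have different directions. A closed path consisting of distinct sides of $K$ traverses $\partial K$ exactly once.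

**Step 7: $K$ contains exactly $n$ lattice points.** $K$ has lattice vertices and sides in lattice directions, its exterior angles are $\frac\pi3$ or $\frac{2\pi}3$, so it has at most six sides, and $P(K)=2L=2p$. The integral $\frac12\oint(x\,dy-y\,dx)$ along $f(Z)$ equals $A(K)$ by Step 6. It is also the sum of the same integrals along the positively oriented boundaries of the image triangles, since the contributions of interior edges cancel. Each of these equals $\sqrt3$, so $A(K)=\sqrt3\,(2n-2-p)$. By (1), $K$ contains
$$\frac{A(K)}{2\sqrt3}+\frac{P(K)}4+1=\Bigl(n-1-\frac p2\Bigr)+\frac p2+1=n$$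
lattice points. The unit discs centred at these points form a Groemer packing of $n$ discs with perimeter $2p$, that is, a Wegner packing. This is (ii).

**Conclusion.** The first part of Theorem 2 is proved. If no Wegner packing of $n$ discs exists, then every packing with $A(D)\le W_n+\kappa$ is of type (i), so by (2) it has $F=p+1$ and $A(D)=W_n+\kappa$. Hence every packing has $A(D)\ge W_n+\kappa$. Conversely, every Groemer packing with $P(C_n)=2(p+1)$ has $F=p+1$, so equality holds exactly for these. Theorem 2, and with it Theorem 1, is proved. $\blacksquare$

## 9. Wegner packings and the form $w^2+3x^2+3z^2$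

We turn to Theorem 3. If a Wegner packing of $n$ discs exists, then by Theorem A the minimum is $W_n$, attained exactly by the Wegner packings. If not, then by Theorem 2 every packing has $A(D)\ge W_n+\kappa$, with equality exactly for the Groemer packings with $P(C_n)=2(p+1)$; and the packing of Theorem B attains equality, so the minimum is $W_n+\kappa$. It remains to decide when a Wegner packing exists. Since $\lceil\sqrt{12n-3}\,\rceil=p+3$, we have $\nu=\nu(n)=(p+3)^2-(12n-3)$.

**Step 1: parametrizing Groemer polygons.** Identify the lattice with the integer triples $(x_1,x_2,x_3)$ of sum $0$; the lattice lines are $x_i=\text{const}\in\mathbb Z$, and a lattice edge along $x_1=\text{const}$ changes $x_2$ by $\pm1$. Let $m_i$ and $M_i$ be the minimum and maximum of $x_i$ on a Groemer polygon; they are attained at vertices, so they are integers. The polygon is the intersection of the half-planes of its sides, so it equals $\{m_i\le x_i\le M_i\}$. (A degenerate segment is described in this way too.) The conditions $x_i\ge m_i$ define a lattice triangle of side $s=-(m_1+m_2+m_3)$ lattice edges, on which $x_i\le m_i+s$. The condition $x_i\le M_i$ removes the corner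 triangle of side $a_i=m_i+s-M_i\ge0$. On the line $x_1=m_1$ the conditions leave $m_2+a_3\le x_2\le m_2+s-a_2$; as this is non-empty, $s-a_2-a_3\ge0$, and it is the length of that side. On the line $x_1=M_1$ they leave $m_2\le x_2\le m_2+a_1$, the conditions $x_2\le M_2$ and $x_3\le M_3$ being implied by $a_1+a_2\le s$ and $a_1+a_3\le s$; so that side has length $a_1$.

Writing $a,b,c$ for $a_1,a_2,a_3$: a possibly degenerate Groemer polygon is a lattice triangle of side $s$ with corner triangles of sides $a,b,c$ removed, and the six side lengths are
$$a,\ b,\ c,\ s-a-b,\ s-b-c,\ s-c-a\ \ge0 .$$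
Conversely, the same computation shows that all integers satisfying these inequalities give a polygon with these sides and with lattice points as vertices, hence a Groemer polygon unless it is a single point. Example: the hexagon with rows $2,3,2$ is $s=3$, $a=b=c=1$.

The sum of the six lengths is $\ell=3s-a-b-c$, and $P=2\ell$. For a segment two opposite sides carry its length and the other four vanish, in agreement with our convention for $P$. The corner triangles do not overlap, so the area is $\sqrt3(s^2-a^2-b^2-c^2)$, and (1) says $2n=2+\ell+s^2-a^2-b^2-c^2$.

**Step 2: the quadratic form.** Put $x=s-a-b-c$, $y=a-b$, $z=b-c$, $t=a+b+c$. Then $s=x+t$ and $\ell=3x+2t$, and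
$$(\ell+3)^2-(12n-3)=\ell^2-6(s^2-a^2-b^2-c^2)=3x^2+6(a^2+b^2+c^2)-2t^2 .$$
Since $6(a^2+b^2+c^2)-2t^2=2\bigl[(a-b)^2+(b-c)^2+(c-a)^2\bigr]=2\bigl[y^2+z^2+(y+z)^2\bigr]$, we get
$$(\ell+3)^2-(12n-3)=3x^2+4(y^2+yz+z^2)=3x^2+(2y+z)^2+3z^2 .\tag{10}$$

**Claim.** A Wegner packing of $n$ discs exists if and only if $\nu=w^2+3x^2+3z^2$ for some integers $w,x,z$.

*Necessity* is (10) with $\ell=p$ and $w=2y+z$.

*Sufficiency.* Let $\nu=w^2+3x^2+3z^2$. We solve Step 2 backwards; first we need congruences, then non-negativity.

Modulo $4$: $\nu\equiv(p+3)^2+3\in\{0,3\}$, and $\nu\equiv w^2-x^2-z^2$. If $w$ had parity different from both $x$ and $z$, then $\nu\equiv1$ ($w$ odd) or $\nu\equiv2$ ($w$ even), which is impossible. So after possibly interchanging $x$ and $z$, $w\equiv z\pmod2$. Put $y=(w-z)/2$; then $\nu=3x^2+4(y^2+yz+z^2)$. Modulo $4$ this gives $-x^2\equiv(p+3)^2-1$, that is, $x^2+(p+3)^2\equiv1$. So exactly one of $x,p+3$ is odd, and $x\equiv p\pmod2$.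

Modulo $3$: $p^2\equiv\nu\equiv y^2+yz+z^2\equiv(y-z)^2$. Replacing $(y,z)$ by $(-y,-z)$ if necessary, $p\equiv z-y\pmod3$.

Define
$$c=\tfrac16(p-3x-2y-4z),\qquad b=c+z,\qquad a=b+y,\qquad s=x+a+b+c .$$
The number $p-3x-2y-4z$ is even since $x\equiv p\pmod 2$, and it is $\equiv p+y-z\equiv0\pmod3$. So $a,b,c,s$ are integers, and $3s-a-b-c=3x+2(a+b+c)=3x+2(3c+y+2z)=p$.

The six side lengths are $a,b,c,a+x,b+x,c+x$. Each has the form $\frac16(p-\lambda)$ with $\lambda=\pm3x+\lambda'$ and
$$\lambda'\in\{\,2y+4z\ (\text{for }c),\ -4y-2z\ (\text{for }a),\ 2y-2z\ (\text{for }b)\,\},$$
with the sign $+$ for $a,b,c$ and $-$ for $a+x,b+x,c+x$. In each case $\lambda'^2\le16(y^2+yz+z^2)$, the differences being $12y^2$, $12z^2$, $12(y+z)^2$ respectively. By Cauchy–Schwarz, applied to $\lambda=\pm\sqrt3\cdot\sqrt3x+2\cdot\frac{\lambda'}2$,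
$$\lambda^2\le(3+4)\Bigl(3x^2+\frac{\lambda'^2}4\Bigr)\le7\bigl(3x^2+4(y^2+yz+z^2)\bigr)=7\nu .$$
Since $p+2<\sqrt{12n-3}$, we have $\nu<(p+3)^2-(p+2)^2=2p+5$, so $\nu\le2p+4$. Hence $\lambda^2\le14p+28<(p+6)^2$, because $p^2-2p+8>0$. So each side length is an integer greater than $-1$, that is, at least $0$. By Step 1 the polygon exists and has perimeter $2p$. If it contains $n'$ lattice points, then (10) gives $(p+3)^2-(12n'-3)=\nu=(p+3)^2-(12n-3)$, so $n'=n$. As $n\ge2$, it is not a single point, and it gives a Wegner packing. The claim is proved.

**Step 3: the represented numbers.** By Dickson (*Integers represented by positive ternary quadratic forms*, Bull. Amer. Math. Soc. 33 (1927), 63–70), the positive integers not represented by $w^2+3x^2+3z^2$ are exactly those of the form $9^k(3m+2)$ with $k,m\ge0$; and $0$ is represented. Together with the claim this proves Theorem 3. $\blacksquare$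

One half of Dickson's statement, that the numbers $9^k(3m+2)$ are not represented, is elementary. Squares are $0$ or $1$ modulo $3$, so $w^2+3x^2+3z^2\not\equiv2\pmod3$. If $9\mid w^2+3x^2+3z^2$, then $3\mid w$, hence $3\mid x^2+z^2$, hence $3\mid x$ and $3\mid z$; so one may divide by $9$ and descend.

## 10. Both alternatives occur for infinitely many $n$

For $n=3q^2+3q+1$ with $q\ge1$ we have $12n-3=(6q+3)^2$, so $\nu=0$, a Wegner packing exists by the claim, and the minimum is $W_n$. For $q=1$ this is the hexagon with rows $2,3,2$.

For $n=3q^2+3q-5$ with $q\ge6$ we have $12n-3=(6q+3)^2-72>(6q+2)^2$, since $12q+5>72$. So $p(n)=6q$ and $\nu=72=9\cdot8$ with $8=3\cdot2+2$. By the claim and the elementary half of Step 3, no Wegner packing of $n$ discs exists, and by Theorem 2 and Theorem B the minimum is exactly $W_n+2-\sqrt3$. The first member of this family is $n=121$: there $12n-3=1449$, $p=36$ and $39^2-1449=72$.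

So both values in Theorem 1 occur infinitely often, and the constant $2-\sqrt3$ is best possible.
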